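# A character off $K$ for an algebra between $R(K)$ and $A(K)$

## 1. The guess that every character is an evaluation, and where it holds

Let $K\subset\mathbb C$ be compact. Write $C(K)$ for the continuous complex functions on $K$ with the sup norm $\|\cdot\|_K$. Let $R(K)$ be the closure in $C(K)$ of the rational functions with poles off $K$, and let $A(K)$ be the algebra of functions continuous on $K$ and analytic on $\operatorname{int}K$. Let $A$ be a function algebra (a subalgebra of $C(K)$, closed in the sup norm) with
$$R(K)\subset A\subset A(K).$$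
A *character* of $A$ is a nonzero multiplicative linear functional $\varphi:A\to\mathbb C$. The set $M_A$ of all characters is the maximal ideal space of $A$. Every $z\in K$ gives the character $f\mapsto f(z)$, and we say $M_A=K$ when there are no others. It is a fact, which we may use, that $M_{R(K)}=K$ and $M_{A(K)}=K$. The question, taken from the list "Function Spaces - Selected Open Problems" (http://www.siue.edu/MATH/kj_papers/Function-spaces-selected-open-problems-2011.pdf), is whether $M_A=K$ for every intermediate $A$.

The first guess is yes: the statement holds at both ends, so it ought to hold in between. Let us test it.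

**Textbook facts.** A character satisfies $\varphi(1)=1$ and $|\varphi(f)|\le\|f\|_K$. By Hahn–Banach and Riesz it has a *representing measure*: a probability measure $\mu$ on $K$ with $\varphi(f)=\int f\,d\mu$ for $f\in A$. A *Jensen measure* for $\varphi$ is a probability measure $\mu$ on $K$ with $\log|\varphi(f)|\le\int\log|f|\,d\mu$ for all $f\in A$. By Bishop's theorem every character has one. (Example: for the closed unit disc and evaluation at $0$, both $\delta_0$ and normalized arc length on the unit circle are Jensen measures on $R(K)$.) A point $\zeta\in K$ is a *peak point* of $R(K)$ if some $k\in R(K)$ has $k(\zeta)=1$ and $|k|<1$ on $K\setminus\{\zeta\}$. (Example: in the closed unit disc, $1$ is a peak point, with $k=(1+z)/2$.)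

**What a character does on $R(K)$.** Let $\varphi\in M_A$ and let $\zeta=\varphi(z)$ be its value on the coordinate function. If $\zeta\notin K$, then $z-\zeta$ is invertible in $R(K)\subset A$, yet $\varphi(z-\zeta)=0$, which is impossible. So $\zeta\in K$. If $f=p/q$ is rational with $q$ zero-free on $K$, then $\varphi(f)q(\zeta)=\varphi(fq)=p(\zeta)$, so $\varphi(f)=f(\zeta)$. By continuity,
$$\varphi(f)=f(\zeta)\qquad\text{for all } f\in R(K),\quad \zeta=\varphi(z)\in K. \tag{1}$$
So the only candidate is evaluation at $\zeta$, and the question is whether $\varphi(F)=F(\zeta)$ for the remaining $F\in A$.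

**Simplest cases.**

* $K$ the closed unit disc. If $f\in A(K)$, then $f(\rho z)\to f$ uniformly as $\rho\uparrow1$, and each $f(\rho z)$ is a uniform limit on $K$ of its Taylor polynomials. So $R(K)=A(K)$, there is only one algebra $A$, and the guess holds.
* $K$ of area zero. By the Hartogs–Rosenthal theorem $R(K)=C(K)$. Again there is only one algebra.
* $A$ generated by $R(K)$ and $\operatorname{Re}z$, with $\operatorname{int} K=\emptyset$. Then $\bar z=2\operatorname{Re}z-z\in A$, so $A=C(K)$ by Stone–Weierstrass, and the guess holds.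

**Lemma 1.1.** If $\varphi\in M_A$ and $\zeta=\varphi(z)$ is a peak point of $R(K)$, then $\varphi$ is evaluation at $\zeta$.

*Proof.* Let $\mu$ represent $\varphi$ and let $k$ peak at $\zeta$. By (1), $1=k(\zeta)^n=\varphi(k^n)=\int k^n\,d\mu$, and the right side tends to $\mu(\{\zeta\})$ by dominated convergence. So $\mu=\delta_\zeta$. $\square$

Here are three larger classes in which the guess is right.

**Proposition 1.2.** Let $R(K)\subset A\subset A(K)$ be as above.

(a) Suppose that for every $z\in K$ the only Jensen measure on $K$ for evaluation at $z$ on $R(K)$ is $\delta_z$ (for example, if for every $z\ne\zeta$ in $K$ some $f\in R(K)$ vanishes near $\zeta$ with $f(z)\ne0$). Then $M_A=K$.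

(b) If $\operatorname{int}K=\emptyset$ and $A$ is generated by $R(K)$ and any family of *real-valued* functions in $C(K)$, then $M_A=K$.

(c) If for each $\zeta\in K$ the set of $f\in A$ of the form $f=f(\zeta)+(z-\zeta)k$, $k\in A$, is dense in $A$, then $M_A=K$.

*Proof.* Let $\varphi\in M_A$ and let $\zeta$ be as in (1).

(a) Let $\mu$ be a Jensen measure for $\varphi$ on $A$. Applied to $e^f$, the inequality reads $\operatorname{Re}\varphi(f)\le\int\operatorname{Re}f\,d\mu$. Applied to $e^{-f}$ it gives the reverse, and $e^{\pm if}$ do the same for imaginary parts. So $\varphi(f)=\int f\,d\mu$ on $A$. On $R(K)$, $\mu$ is a Jensen measure for evaluation at $\zeta$, so $\mu=\delta_\zeta$ and $\varphi(f)=f(\zeta)$ for all $f\in A$. For the example in parentheses, suppose a Jensen measure $\mu$ for $z$ had a point $\zeta\neq z$ in its support. The given $f$ vanishes on a set of positive $\mu$-measure, so $-\infty<\log|f(z)|\le\int\log|f|\,d\mu=-\infty$, which is absurd.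

(b) Let $\mu$ represent $\varphi$. For a real generator $u$, the number $\tau=\varphi(u)=\int u\,d\mu$ is real and $\int(u-\tau)^2d\mu=\varphi((u-\tau)^2)=0$. So $u=\tau$ on $\operatorname{supp}\mu$. Hence $\operatorname{supp}\mu\subset S:=\bigcap_u\{u=\varphi(u)\}$, the set $S$ is nonempty, and $|f(\zeta)|=|\int f\,d\mu|\le\|f\|_S$ for $f\in R(K)$. Suppose $\zeta\notin S$. Since $\operatorname{int}K=\emptyset$, every component of the open set $\mathbb C\setminus(S\cup\{\zeta\})$ meets $\mathbb C\setminus K$. By Runge's theorem, with poles placed off $K$, there is a rational $f$ with poles off $K$ that is close to $1$ at $\zeta$ and close to $0$ on $S$. This contradicts $|f(\zeta)|\le\|f\|_S$. So $\zeta\in S$, that is, $\varphi(u)=u(\zeta)$ for all generators, and $\varphi$ is evaluation at $\zeta$.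

(c) For such $f$, $\varphi(f)-f(\zeta)=\varphi(z-\zeta)\varphi(k)=0$. Use density and continuity. $\square$

For instance (c) applies to $A=R(K)$: if $f$ is rational with poles off $K$, so is $(f-f(\zeta))/(z-\zeta)$.

The tests tell us where a counterexample must live: over non-peak points of $R(K)$ and, if $\operatorname{int}K=\emptyset$, with a generator that is not real. It does exist, and the rest of the lecture builds it.

## 2. Characters as points of a hull in $\mathbb C^2$

We look for $A$ generated by $R(K)$ and one function $F$. Denote by $\mathcal P_K$ the set of all $P(z,w)=\sum_{i=0}^mf_i(z)w^i$ with $f_i$ rational with poles off $K$.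

**Lemma 2.1.** Let $F\in C(K)$, let $A$ be the closure in $C(K)$ of $\{P(z,F(z)):P\in\mathcal P_K\}$, and let $(\zeta,w)\in K\times\mathbb C$. There is a character $\varphi$ of $A$ with $\varphi(z)=\zeta$, $\varphi(F)=w$ if and only if $|P(\zeta,w)|\le\max_{z\in K}|P(z,F(z))|$ for all $P\in\mathcal P_K$. It is then unique.

*Proof.* If $\varphi$ exists, then by (1) it sends $P(z,F)$ to $P(\zeta,w)$, and $|\varphi(f)|\le\|f\|_K$ gives the inequality and uniqueness. Conversely, assume the inequality. If $P(z,F)=Q(z,F)$ on $K$, apply it to $P-Q$ to get $P(\zeta,w)=Q(\zeta,w)$. So $P(z,F)\mapsto P(\zeta,w)$ is well defined, linear, multiplicative, sends $1$ to $1$, and is bounded by the sup norm. It extends to $A$. $\square$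

**Theorem 2.2.** There are a compact $K\subset\mathbb C$ with $\operatorname{int}K=\emptyset$, a function $F\in C(K)$ and a point $z_0\in K$ such that $F(z_0)\neq0$ and
$$|P(z_0,0)|\le\max_{z\in K}|P(z,F(z))|\qquad\text{for all }P(z,w)=\sum_{i=0}^mf_i(z)w^i,\ f_i\text{ rational with poles off }K. \tag{2}$$

**Corollary 2.3 (the answer is no).** There are a compact $K$ with empty interior (so $A(K)=C(K)$) and a single $F\in C(K)$ such that the uniform algebra $A$ generated by $R(K)$ and $F$ has a nonzero multiplicative functional that is not evaluation at a point of $K$.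

*Proof from Theorem 2.2.* Clearly $R(K)\subset A\subset C(K)=A(K)$. By (2) and Lemma 2.1 there is a character with $\varphi(z)=z_0$, $\varphi(F)=0$. Since $\varphi(z)=z_0$, the only possible evaluation is the one at $z_0$, and $\varphi(F)=0\ne F(z_0)$ excludes it. $\square$

## 3. Analytic discs and strictly pseudoconcave points

How does one prove an inequality like (2)? By filling in a set with analytic discs.

**Lemma 3.1 (disc principle).** Let $X,\mathcal Y\subset\mathbb C^2$ be compact, $X\neq\emptyset$, and let $P$ be holomorphic in a neighborhood of $X\cup\mathcal Y$. Suppose that through every point of $\mathcal Y\setminus X$ there is a nonconstant holomorphic disc in $\mathcal Y$ centered there. Then $\max_{\mathcal Y}|P|\le\max_X|P|$.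

*Proof.* Suppose $M=\max_{X\cup\mathcal Y}|P|>\max_X|P|$. Then $Z=\{|P|=M\}\cap\mathcal Y$ is nonempty, compact and disjoint from $X$. Let $p^*\in Z$ maximize $|z|^2+|w|^2$ on $Z$, and let $\iota$ be a nonconstant holomorphic disc in $\mathcal Y$ with $\iota(0)=p^*$. Then $|P\circ\iota|\le M$ with equality at $0$, so $P\circ\iota$ is constant and the disc lies in $Z$. Hence the subharmonic function $|\iota|^2$ has a maximum at $0$, so it is constant, and $0=\Delta|\iota|^2=4|\iota'|^2$. So $\iota$ is constant, a contradiction. $\square$

We take $X$ to be the graph of $F$ and look for $\mathcal Y$ with fibers $Y(z)$. At a point of $\operatorname{int}Y(z)$ there is a vertical disc inside $\{z\}\times Y(z)$. At a boundary point of a fiber we need a disc transversal to the fibers, and second-order Taylor expansion tells when it exists. Subscripts $z,\bar z$ are Wirtinger derivatives. For real $\varrho$, $\varrho_{\bar z}=\overline{\varrho_z}$ and $\varrho_{z\bar z}=\frac14\Delta\varrho$. "Smooth" means $C^\infty$.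

**Definition (strictly pc).** Let a closed set be given near $(z_1,w_1)$ by $\{r\le0\}$, with $r$ smooth and real, $r(z_1,w_1)=0$, $r_w\ne0$. Let $q$ solve $r_z+r_wq=0$ at $(z_1,w_1)$. The point is *strictly pc* (strictly pseudoconcave) if, for holomorphic $w(z)$ with $w(z_1)=w_1$, $w'(z_1)=q$,
$$\partial_z\partial_{\bar z}\big[r(z,w(z))\big]<0\quad\text{at }z_1.$$

Since $\partial_z[r(z,w(z))]=r_z+r_ww'$, the choice $w'(z_1)=q$ says exactly that the linear terms of $r(z,w(z))$ vanish (*tangency*). Differentiating again gives $r_{z\bar z}+r_{z\bar w}\overline{w'}+r_{w\bar z}w'+r_{w\bar w}|w'|^2$, so the number does not involve $w''(z_1)$. Three remarks: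

1. *It does not depend on $r$.* Another smooth defining function with nonvanishing gradient and the same side is $\chi r$ with $\chi>0$. As $\varrho(z)=r(z,w(z))$ and its first derivatives vanish at $z_1$, $(\chi\varrho)_{z\bar z}=\chi\varrho_{z\bar z}$ there.
2. *It is invariant under holomorphic changes of the coordinate $w$*, since these carry holomorphic curves to holomorphic curves.
3. *It is an open condition* on the hypersurface $\{r=0\}$, since $q=-r_z/r_w$ is continuous.

*Examples.* For $\{\log|w|\le|z|^2\}$ take $r=\log|w|-|z|^2$. Along a holomorphic curve $\log|w(z)|$ is harmonic, so the number is $-1$ and every boundary point is strictly pc. At $(0,1)$ the disc $w\equiv1$ lies in the set. For $\{|w|\le1\}$ the number is $0$, so no point is strictly pc. For $\{\log|w|\le-|z|^2\}$ it is $+1$.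

**Lemma 3.2.** At a strictly pc point there is a holomorphic disc $z\mapsto(z,w(z))$, $|z-z_1|$ small, through $(z_1,w_1)$ lying in $\{r\le0\}$.

*Proof.* Take $w'(z_1)=q$, so the linear terms of the real function $r(z,w(z))$ vanish. The coefficient of $(z-z_1)^2$ is a quantity independent of $w''(z_1)$ plus $\frac12r_ww''(z_1)$. As $r_w\neq0$, choose $w''(z_1)$ so that it vanishes. Its conjugate, the coefficient of $(\bar z-\bar z_1)^2$, then vanishes too. So $r(z,w(z))=-\ell|z-z_1|^2+o(|z-z_1|^2)\le0$ near $z_1$, with $\ell>0$. $\square$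

## 4. Rotating sets need a corner: the teardrop

**A first family.** Try fibers that are discs, $\{\log|w|\le L(z)\}$ over an annulus, with $L$ a function of $t=\log|z|$. The pc number is $-L_{z\bar z}=-L''/(4|z|^2)$, so we need $L$ strictly convex in $t$. But the fibers must close up at both ends of the annulus. Indeed every boundary point of the annulus is a peak point of $R$ (use $\frac12(1+z/z_1)$ on the outer circle, $\frac12(1+z_1/z)$ on the inner one), so by Lemmas 1.1 and 2.1 no point off the graph is admissible over it. A convex function on a bounded interval is bounded below and cannot tend to $-\infty$ at both ends. We need another source of concavity.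

**Rotation.** Let a fixed set spin: $\{\log|w|\le g(\arg w-h(z))\}$, with $h=A\log|z|$ harmonic and $g$ $2\pi$-periodic. Along a holomorphic curve write $\log w=x+i\alpha$, so that $x_z=i\alpha_z$. Let $\varrho=x-g(\alpha-h)$ and $D=\alpha_z-h_z$. Tangency is $i\alpha_z=g'D$, that is $i(D+h_z)=g'D$, so $D=ih_z/(g'-i)$. Since $x,\alpha,h$ are harmonic,
$$-\varrho_{z\bar z}=g''|D|^2=\frac{g''}{1+g'^2}\,|h_z|^2=\frac{g''}{1+g'^2}\cdot\frac{A^2}{4|z|^2}. \tag{3}$$
Two lessons: rotation gives strict pseudoconcavity wherever $g''>0$, and the gain is quadratic in the speed $A$. But a smooth periodic $g$ cannot have $g''>0$ everywhere. So $g$ must have a corner. We allow exactly one, and we put the graph of $F$ there, since Lemma 3.1 asks for no disc on $X$.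

**The set $T$.** Let $g$ be $2\pi$-periodic with $g(\beta)=-\beta(2\pi-\beta)/4$ on $[0,2\pi]$. On $(0,2\pi)$
$$g'=\tfrac{\beta-\pi}2,\quad g''=\tfrac12,\quad|g'|\le\tfrac\pi2,\quad1+g'^2<3.5,\quad-\tfrac{\pi^2}4\le g\le0 .$$
Put
$$T=\{0\}\cup\{e^{x+i\alpha}:x\le g(\alpha)\}.$$
Then $T$ is compact, $\operatorname{int}T=\{0\}\cup\{x<g(\alpha)\}$, $\partial T=\{x=g(\alpha)\}$, and with $\kappa_0=e^{-\pi^2/4}$ we have $D(0,\kappa_0)\subset T\subset\overline{D(0,1)}$, where $D(c,r)$ is the open disc. The point $1$ is the corner, and $\partial T\setminus\{1\}$ is a smooth curve.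

**Lemma 4.1.** $T$ is convex, and for each $v_1\in\partial T\setminus\{1\}$ the tangent line at $v_1$ meets $T$ only at $v_1$.

*Proof.* **Step 1. The tangent turns one way.** This gives the shape of $\partial T$. Let $\gamma(\beta)=e^{g(\beta)+i\beta}$. Then $\gamma'=(g'+i)\gamma$ has direction angle $\tau(\beta)=\beta+\arg(g'+i)$, and
$$\tau'=1+\operatorname{Im}\frac{g''}{g'+i}=1-\frac{g''}{1+g'^2}\ge\frac12>0.$$
Since $\arg(g'+i)$ goes from $\frac\pi2+\arctan\frac\pi2$ to $\frac\pi2-\arctan\frac\pi2$, $\tau$ increases by $2\pi-2\arctan\frac\pi2$ over $(0,2\pi)$. At the corner it jumps by $+2\arctan\frac\pi2\in(0,\pi)$. So along the closed curve started at $v_1=\gamma(\beta_0)\ne1$, $\tau$ strictly increases, by exactly $2\pi$ in total.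

**Step 2. The tangent line at $v_1$.** We compare $T$ with this line. Let $H(v)=\operatorname{Im}\big(e^{-i\tau(\beta_0)}(v-v_1)\big)$, an affine function vanishing on the tangent line. Along the curve its derivative is $|\gamma'|\sin(\tau-\tau(\beta_0))$, which is positive while $\tau-\tau(\beta_0)\in(0,\pi)$ and negative while it is in $(\pi,2\pi)$. So $H$ first strictly increases, then strictly decreases, and it starts and ends at $0$. Hence $H>0$ on $\partial T\setminus\{v_1\}$. A nonconstant affine function attains its minimum over the compact set $T$ only on $\partial T$. So $H>0$ on $T\setminus\{v_1\}$.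

**Step 3. Convexity.** We write $T$ as an intersection of half-planes. By Step 2 and a limit, there is a supporting line at every point of $\partial T$, the corner included. Let $y\notin T$. The segment from $0\in\operatorname{int}T$ to $y$ contains $v\in\partial T$ strictly between its ends. The affine function of the supporting line at $v$ is $\ge0$ on $T$, hence $>0$ at the interior point $0$, and $0$ at $v$, so it is negative at $y$. Thus $T$ is the intersection of its supporting half-planes. $\square$

**Definition (piece).** A *piece* over a compact $G\subset\mathbb C$ consists of continuous $a,\lambda:G\to\mathbb C$, smooth on $\operatorname{int}G$ with $\lambda\ne0$ there, and the fibers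
$$Y(z)=a(z)+\lambda(z)(T-1),\qquad z\in G.$$
The point $a(z)\in Y(z)$ is the *apex*.

Fibers are convex, possibly a single point where $\lambda=0$. The set $\{(z,w):z\in G,\ w\in Y(z)\}$ is compact, as a continuous image of $G\times T$. Let $z_1\in\operatorname{int}G$ and $w_1\in\partial Y(z_1)\setminus\{a(z_1)\}$. Near $(z_1,w_1)$ the piece is $\{r\le0\}$ with
$$r=\log|v|-g(\arg v),\qquad v=1+\frac{w-a(z)}{\lambda(z)},\quad\arg v\in(0,2\pi).$$
This $r$ is smooth. In the coordinate $\log v=x+i\alpha$ its $\partial$-derivative is $\frac12(1+ig')\ne0$, so $r_w\neq0$. So it makes sense to say that a non-apex boundary point over $\operatorname{int}G$ is strictly pc, and Lemma 3.2 gives a disc in the piece through it.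

*Example.* With $a=\lambda=e^{iA\log|z|}$, $A\ne0$, the fibers are $e^{iA\log|z|}T$. By (3) all non-apex boundary points over the interior of an annulus are strictly pc. With $A=0$ the piece is a product and none is.

## 5. What a hole does, and how to answer it

Suppose we have over $K_0=\{1\le|z|\le e^4\}$ a spinning piece with fibers $Y_0(z)=R(z)e^{ih(z)}T$, closed up at both boundary circles, with apex $F_0=Re^{ih}$ (Section 6 provides it). Lemma 3.1 then gives $|P(z,0)|\le\max|P(z,F_0)|$, although $0$ is not on the graph over the interior. This is not yet a counterexample: $K_0$ has interior and $F_0$ is not analytic there, so the algebra is not inside $A(K_0)$. The sensible move is to punch holes in $K_0$ at a dense set of centers. Then $\operatorname{int}K=\emptyset$, $A(K)=C(K)$, and the constraint on $F$ disappears.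

**Where this stops.** Remove $D(b,r)$ and keep $F_0$ and $Y_0$. For $|z_1-b|=r$, the function $k(z)=\frac12\big(1+\frac{z_1-b}{z-b}\big)$ is in $R(K_1)$, and $|z-b|\ge r$ on $K_1$ shows that it peaks at $z_1$. By Lemmas 1.1 and 2.1, whatever $F$ is, the only admissible point over $z_1$ is $(z_1,F(z_1))$. So the fat fiber $Y_0(z_1)$ is not in the hull over $K_1$. In the proof, the failure is this: at $(z_1,w)$ with $w\in\partial Y_0(z_1)$, the disc of Lemma 3.2 is a graph over a full neighborhood of $z_1$ and leaves $K_1$. *Over the edge of every hole the fibers must be pinched to the graph.*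

One can try to pinch $Y_0$ near $b$ by scaling it: $c+e^{u(z)}(Y_0(z)-c)$ with $c$ the apex at $b$ and $u\to-\infty$. In the coordinate $\log(w-c)$ this only adds $u(z)$ to the boundary function. Where the old boundary is strictly pc with a uniform margin, a suitable $u$ preserves this (Section 7). But the coordinate degenerates at $w=c$, and the apex $a(z)$ moves while $c$ is fixed. Near the apex there is no uniform margin, and we control nothing inside a small neighborhood $Q$ of $c$.

**The way past.** Cover the uncontrolled region by something new. Near $b$, add to $F_0$ a tiny, very fast spinning term, supported in a small annulus about $b$. It creates a new tiny piece $F_0+\varepsilon s^2e^{ih}T$, whose interior contains the graph of the *old* function, that is, the old apex, and also $Q$, since $0\in\operatorname{int}T$. Points of the old fiber inside $Q$ are now interior points of the new fiber and have vertical discs. So the old piece needs to be good only outside $Q$, and it may be dropped altogether once it has been shrunk into $Q$. The new piece spins infinitely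 fast at its two ends and closes up by itself. For the first hole, as $|z-b|$ decreases through radii $s_*>r_1>\sigma>\rho>r_2$:

* $|z-b|\ge r_1$: the old piece, nothing else.
* $\sigma<|z-b|<r_1$: the old piece, unscaled, and the new small one, which contains the old apex in its interior.
* $\rho\le|z-b|\le\sigma$: the new piece at full size $\varepsilon$; the old one shrinks into $Q$.
* $r_2\le|z-b|<\rho$: only the new piece; it is pinched to the graph at $r_1$ and $r_2$.

Then we remove $D(b,r_2)$. Later holes may fall where several pieces are present, and then the oldest is shrunk into the next one first, and so on.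

## 6. Bump lemma: a fast spin over any smooth function

Fix a smooth nondecreasing $\chi:[0,\infty)\to[0,1]$ with $\chi(\tau)=\tau$ near $0$, $\chi>0$ on $(0,\infty)$, $\chi=1$ on $[1,\infty)$. For $t_1-t_2\ge2$ put $s(t)=\chi(t-t_2)\chi(t_1-t)$ on $[t_2,t_1]$. At each $t$ at least one factor is locally $1$ (up to the midpoint the second, from the midpoint on the first). So $0\le s\le1$ and $|s'|,|s''|\le C_0$ with $C_0$ depending only on $\chi$. Also $s>0$ inside, $s=0$ at the ends, and $s=1$ on $[t_2+1,t_1-1]$.

**Lemma 6.1.** Let $f$ be smooth near $\overline{D(b,e^{t_1})}$, $t_1-t_2\ge2$ and $\varepsilon>0$. Put $t=\log|z-b|$ and $G=\{e^{t_2}\le|z-b|\le e^{t_1}\}$. For $A>0$ let $h$ be a primitive (in $t$) of $A/s(t)^2$ on $(t_2,t_1)$, and let $R=\varepsilon s(t)^2$. For all sufficiently large $A$, the piece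
$$Y(z)=f(z)+Re^{ih}T,\qquad a=f+Re^{ih},\quad\lambda=Re^{ih}$$
(with $Re^{ih}:=0$, $Y=\{f\}$ on the end circles) has all its non-apex boundary points over $\operatorname{int}G$ strictly pc.

*Proof.* Since $R\to0$ at the end circles, $a$ and $\lambda$ are continuous on $G$. They are smooth with $\lambda\ne0$ on $\operatorname{int}G$, so this is a piece. Let $b=0$ and $L=\log R$.

**Step 1. The Levi number, exactly.** We repeat (3) with a nonholomorphic center $f$ and variable radius. A defining function is $r=\log|w-f|-L-g(\arg(w-f)-h)$. Take a holomorphic curve $w(z)$ through the point, and put $W=w(z)-f(z)$, $\omega=\log W=x+i\alpha$. Then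
$$\omega_z=\hat q:=\frac{w'-f_z}W,\qquad\omega_{\bar z}=p:=-\frac{f_{\bar z}}W,\qquad\omega_{z\bar z}=\hat e:=-\frac{f_{z\bar z}}W-p\hat q,$$
the last because $\partial_z(-f_{\bar z}/W)=-f_{z\bar z}/W+f_{\bar z}W_z/W^2$. Let $D=\alpha_z-h_z$, with $g',g''$ taken at $\beta=\alpha-h\in(0,2\pi)$. For $\varrho(z)=r(z,w(z))=x-L-g(\alpha-h)$ we get
$$\varrho_z=x_z-L_z-g'D,\qquad-\varrho_{z\bar z}=L_{z\bar z}-g'h_{z\bar z}+g''|D|^2-\operatorname{Re}\big((1+ig')\hat e\big),$$
because $x_{z\bar z}=\operatorname{Re}\hat e$, $\alpha_{z\bar z}=\operatorname{Im}\hat e$, and $\operatorname{Re}\hat e-g'\operatorname{Im}\hat e=\operatorname{Re}((1+ig')\hat e)$. Moreover $\bar p=x_z-i\alpha_z$ and $\hat q=x_z+i\alpha_z=\bar p+2i\alpha_z$. Tangency $\varrho_z=0$ gives $x_z=L_z+g'D$, hence $\bar p=L_z+g'D-i(D+h_z)$, that is,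
$$D=\frac{\bar p-L_z+ih_z}{g'-i}.$$
Since $t_z=1/(2z)$ and $t$ is harmonic, $L_z=L'/(2z)$ and $L_{z\bar z}=L''/(4|z|^2)$, and likewise for $h$ (primes on $L,h,s$ are $d/dt$). Therefore
$$-4|z|^2\varrho_{z\bar z}=L''-g'h''+\frac{g''}{1+g'^2}\big|ih'-L'+2z\bar p\big|^2-4|z|^2\operatorname{Re}\big((1+ig')\hat e\big). \tag{4}$$

**Step 2. Sizes of the ingredients.** The aim is that everything except the third term is $O((1+A)/s^4)$. On the boundary $|W|\ge R\kappa_0=\varepsilon\kappa_0s^2$, so there is $B$ depending only on $f,t_1$ with
$$|2zp|\le\frac B{\varepsilon s^2},\qquad\frac{4|z|^2|f_{z\bar z}|}{|W|}\le\frac{4B}{\varepsilon s^2}.$$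
From $L'=2s'/s$, $L''=2s''/s-2s'^2/s^2$, $h'=A/s^2$, $h''=-2As'/s^3$ and $0<s\le1$,
$$|L'|\le\frac{2C_0}{s^2},\qquad L''\ge-\frac C{s^2},\qquad|h''|\le\frac{2AC_0}{s^4}.$$
Here and below $C,C'$ depend on $B,\varepsilon,C_0$ but not on $A$, and $C$ may change from line to line. (This is why $h'=A/s^2$: the spin must dominate $|2zp|$, which grows like $1/R\sim1/s^2$.)

**Step 3. The gain.** If $A\ge2B/\varepsilon$, then, as $h',L'$ are real, looking at imaginary parts gives
$$|ih'-L'+2z\bar p|\ge h'-|2zp|\ge\frac A{2s^2}.$$
So the third term of (4) is at least $\frac{1/2}{3.5}\cdot\frac{A^2}{4s^4}=\frac{A^2}{28s^4}$.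

**Step 4. The loss.** It remains to bound $\hat e$. As $|g'-i|\ge1$, $|2zD|\le|2zp|+|L'|+h'$, so $|2z\alpha_z|\le|2zD|+h'\le2h'+|L'|+|2zp|$. Hence
$$|2z\hat q|\le|2zp|+2|2z\alpha_z|\le3|2zp|+4h'+2|L'|\le\frac{C(1+A)}{s^2},$$
$$4|z|^2|\hat e|\le\frac{4B}{\varepsilon s^2}+|2zp|\,|2z\hat q|\le\frac{C(1+A)}{s^4}.$$
Since $|g'|\le\pi/2$ and $|1+ig'|<2$, the right side of (4) is at least $\big[A^2/28-C'(1+A)\big]/s^4$, which is positive for large $A$, uniformly over $\operatorname{int}G$. $\square$

## 7. Shrinking lemma: pinching a fiber outside a controlled region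

**Lemma 7.1.** Let $a,\lambda$ be smooth near $b$, $\lambda\ne0$, $Y(z)=a+\lambda(T-1)$, $c=a(b)$. Let $Q$ be compact convex with $c\in\operatorname{int}Q$, and suppose that $(b,w)$ is strictly pc for every $w\in\partial Y(b)\setminus\operatorname{int}Q$. Then there is $s_0>0$ such that for every $0<\sigma\le s_0$ there is a real radial (about $b$) function $u\in C^\infty(\mathbb C\setminus\{b\})$ with $u\le0$, $u=0$ for $|z-b|\ge\sigma$, $u\to-\infty$ as $z\to b$, and the following holds for $0<|z-b|<s_0$. The fibers $Y^u(z)=c+e^{u(z)}(Y(z)-c)$, that is $a^u=c+e^u(a-c)$, $\lambda^u=e^u\lambda$, have $a^u(z)\in Q$, and all points of $\partial Y^u(z)\setminus Q$ are strictly pc (for the piece $Y^u$).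

*Proof.* **Step 1. Logarithmic charts centered at $c$.** In these coordinates scaling becomes addition. Let $w_1\in\partial Y(b)\setminus\operatorname{int}Q$, so $w_1\neq c$. By Lemma 4.1 the tangent line to $\partial Y(b)$ at $w_1$ meets $Y(b)$ only at $w_1$, so it misses $c\in Y(b)$. Thus $c$ lies strictly on the inner side, and the ray from $c$ through $w_1$ leaves $Y(b)$ transversally at $w_1$. In the holomorphic coordinate $\omega=\log(w-c)=x+i\alpha$ this means $r_x>0$ there. By the implicit function theorem, near $(b,w_1)$ the piece is $\{x\le V(z,\alpha)\}$ with $V$ smooth. Along holomorphic curves $x_z=i\alpha_z$ and $x_{z\bar z}=\alpha_{z\bar z}=0$. For $\varrho=x-V(z,\alpha)$, tangency is $i\alpha_z-V_z-V_\alpha\alpha_z=0$, so $\alpha_z=V_z/(i-V_\alpha)$. Computing $-\varrho_{z\bar z}$, strict pseudoconcavity means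
$$\mathcal L(V):=V_{z\bar z}+2\operatorname{Re}\Big(V_{z\alpha}\overline{\tfrac{V_z}{i-V_\alpha}}\Big)+V_{\alpha\alpha}\frac{|V_z|^2}{1+V_\alpha^2}>0. \tag{5}$$

**Step 2. Uniform constants.** We want one margin $e_0$ for all points outside $\operatorname{int}Q$ near $b$. For a small closed disc $\Delta$ about $b$, $E=\{(z,w):z\in\Delta,\ w\in\partial Y(z)\setminus\operatorname{int}Q\}$ is compact. By hypothesis and continuity, each point of its fiber $E_b$ over $b$ has an open neighborhood, free of apices, in which the description of Step 1 holds, with $V$ and its derivatives up to order $2$ bounded and $\mathcal L(V)$ bounded below by a positive constant. Finitely many of these cover $E_b$. Their union contains $E\cap\{|z-b|<s_0\}$ for some $s_0>0$, since otherwise points of $E$ outside the union would accumulate at a point of $E_b$. So there are $e_0,C>0$ such that for $|z-b|<s_0$ every point of $\partial Y(z)\setminus\operatorname{int}Q$ lies in one of finitely many charts where $\mathcal L(V)\ge e_0$. Adding $u=u(z)$ to $V$ changes only $V_z$ and $V_{z\bar z}$. By (5)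 the change of $\mathcal L$ other than $u_{z\bar z}$ is at most $2|V_{z\alpha}||u_z|+|V_{\alpha\alpha}|(2|V_z||u_z|+|u_z|^2)$ in modulus. After enlarging $C$,
$$\mathcal L(V+u)\ge e_0+u_{z\bar z}-C\big(|u_z|+|u_z|^2\big) \tag{6}$$
for every real function $u=u(z)$. Shrink $s_0$ so that also $a(z)\in Q$ for $|z-b|<s_0$.

**Step 3. The function $u$.** By (6) we need $u_{z\bar z}$ to absorb a multiple of $|u_z|^2$, with only a small additive loss. Let $0<\sigma\le s_0$, let $\eta$ be a smooth cutoff with $0\le\eta\le1$, $\eta=1$ on $[0,\frac12]$, $\eta=0$ on $[1,\infty)$, and put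
$$B=C+\frac{C^2}{e_0},\qquad q(z)=\eta\Big(\frac{|z-b|}\sigma\Big)\log\frac\sigma{|z-b|}\ge0,\qquad u=-\frac1B\log(1+\kappa q),$$
with $\kappa>0$ to be chosen. Then $u$ is radial, smooth off $b$, $u\le0$, $u=0$ for $|z-b|\ge\sigma$, and $u\to-\infty$ at $b$. As $q$ is harmonic on $0<|z-b|<\sigma/2$ and vanishes for $|z-b|\ge\sigma$, $|q_{z\bar z}|\le C_\sigma$. With $m=e^{-Bu}=1+\kappa q\ge1$,
$$\kappa q_{z\bar z}=m_{z\bar z}=m\big(B^2|u_z|^2-Bu_{z\bar z}\big),\qquad\text{hence}\qquad u_{z\bar z}\ge B|u_z|^2-\frac{\kappa C_\sigma}B.$$
Choose $\kappa$ with $\kappa C_\sigma/B\le e_0/4$, and use $C|u_z|\le\frac{e_0}4+\frac{C^2}{e_0}|u_z|^2$. Then (6) gives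
$$\mathcal L(V+u)\ge e_0-\tfrac{e_0}4-\tfrac{e_0}4+\Big(B-C-\tfrac{C^2}{e_0}\Big)|u_z|^2=\tfrac{e_0}2>0$$
in every chart.

**Step 4. Reading off the conclusion.** Let $0<|z-b|<s_0$. A point of $\partial Y^u(z)\setminus Q$ is $c+e^{u(z)}(w-c)$ with $w\in\partial Y(z)$. Here $w\notin Q$: since $Q$ is convex, $c\in Q$ and $0<e^u\le1$, $w\in Q$ would put our point in $Q$. So $(z,w)$ lies in a chart. The map $(z,w)\mapsto(z,c+e^{u(z)}(w-c))$ sends $(z,x,\alpha)$ to $(z,x+u(z),\alpha)$. Near the image point $Y^u$ is $\{x\le V+u\}$, and the image point is strictly pc by Step 3. Finally $a^u(z)$ lies on the segment from $c$ to $a(z)$, both in $Q$. $\square$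

## 8. Punching the holes one at a time

Let $K_0=\{1\le|z|\le e^4\}$, $z_0=e^2$. At stage $n\ge0$ we have: a compact $K_n$, equal to $K_0$ minus $n$ open discs; a finite union of circles $\Sigma_n\supset\partial K_n$; the open set $U_n=K_n\setminus\Sigma_n$, dense in $K_n$; $F_n\in C(K_0)$, smooth on $U_n$; and pieces $Y_j$ over compact $G_j\subset K_n$, $0\le j\le n$ ($G_j$ and $Y_j$ may change with $n$). Put $J(z)=\{j:z\in G_j\}$. They satisfy:

* **(I0)** $\partial G_j\subset\Sigma_n$. So $J(z)$ is locally constant on $U_n$, and $G_j\cap U_n\subset\operatorname{int}G_j$.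
* **(I1)** For $z\in U_n$, $J(z)=\{j_1<\dots<j_p\}$ with $p\ge1$; $a_{j_i}(z)\in\operatorname{int}Y_{j_{i+1}}(z)$ for $i<p$; $a_{j_p}(z)=F_n(z)$.
* **(I2)** For $z\in U_n$, $w\in\partial Y_{j_i}(z)\setminus\{a_{j_i}(z)\}$: $(z,w)$ is strictly pc for piece $j_i$, or $i<p$ and $w\in\operatorname{int}Y_{j_{i+1}}(z)$.
* **(I3)** Let $z\in K_n$, $w\in\bigcup_{j\in J(z)}Y_j(z)$, $w\ne F_n(z)$. Then $(z,w)$ is *good*: for some $j$, either $z\in G_j$ and $w\in\operatorname{int}Y_j(z)$; or $z\in\operatorname{int}G_j$, $w\in\partial Y_j(z)\setminus\{a_j(z)\}$ and $(z,w)$ is strictly pc for piece $j$.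
* **(I4)** $z_0\in G_0$, $0\in Y_0(z_0)$, $|F_n(z_0)|=1$.

In words: each apex is hidden inside the next younger fiber, and the youngest apex is on the graph. Condition (I3) is what Lemma 3.1 needs. Over $U_n$ it follows from (I1) and (I2), but it is also demanded on the circles $\Sigma_n$.

**Stage 0.** Apply Lemma 6.1 with $b=0$, $f=0$, $\varepsilon=1$, $t_2=0$, $t_1=4$. Put $F_0=Re^{ih}$ ($=0$ on $\partial K_0$), $G_0=K_0$, $Y_0=Re^{ih}T$, $\Sigma_0=\partial K_0$. (I0) is clear. Over $U_0=\operatorname{int}K_0$ the only piece has apex $F_0$ and strictly pc non-apex boundary points, and on $\partial K_0$ the fiber is $\{F_0\}$. This gives (I1)–(I3). At $z_0$ we have $t=2$, $s=1$, $R=1$, so $|F_0(z_0)|=1$ and $0\in Y_0(z_0)$.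

### The step from $n$ to $n+1$

Fix a countable base $\{V_m\}_{m\ge0}$ of nonempty open subsets of $\operatorname{int}K_0$.

**Step 1. The center.** The centers must become dense. If $V_n\subset K_n$, choose $b\in V_n\cap U_n$, $b\ne z_0$ (possible since $U_n$ is open and dense in $K_n$). Otherwise choose any $b\in U_n\setminus\{z_0\}$. Let $J(b)=\{j_1<\dots<j_p\}$, write $Y_i,a_i$ for $Y_{j_i},a_{j_i}$, and put $\varepsilon=2^{-n-1}$, $c_i=a_i(b)$.

**Step 2. The regions $Q_i$.** These are the regions inside which Lemma 7.1 gives no control, and they must fit into the next fiber. For $i<p$ let $B_i$ consist of $c_i$ and all non-strictly-pc $w\in\partial Y_i(b)\setminus\{c_i\}$. It is compact, because strict pseudoconcavity is open on $\partial Y_i(b)\setminus\{c_i\}$, and $B_i\subset\operatorname{int}Y_{i+1}(b)$ by (I1), (I2). Choose a compact convex $Q_i\subset\operatorname{int}Y_{i+1}(b)$ with $B_i\subset\operatorname{int}Q_i$: a copy of $Y_{i+1}(b)$, scaled about an interior point by a factor slightly less than $1$. For $i=p$ put $Q_p=\overline{D(c_p,\varepsilon\kappa_0/2)}$.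 By (I1), (I2), $c_p=F_n(b)$ and all other points of $\partial Y_p(b)$ are strictly pc. As $b\in U_n$, $a_i,\lambda_i$ are smooth near $b$ with $\lambda_i\ne0$ by (I0). So Lemma 7.1 applies to each $Y_i$ with $Q_i$.

**Step 3. A disc $N$ in which everything happens.** Choose $s_*>0$ so small that $N=\overline{D(b,s_*)}\subset U_n$ and $z_0\notin N$; that $s_*$ does not exceed any of the $s_0$'s of Lemma 7.1; and that for $z\in N$, $Q_i\subset\operatorname{int}Y_{i+1}(z)$ ($i<p$) and $|F_n(z)-c_p|<\varepsilon\kappa_0/4$. The inclusions hold near $b$ by continuity of $a_{i+1},\lambda_{i+1}$ and compactness of $Q_i$. As $N$ is connected, $J=J(b)$ on $N$. Moreover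
$$Q_p\subset D(F_n(z),\varepsilon\kappa_0)\subset\operatorname{int}\big(F_n(z)+\varepsilon e^{i\theta}T\big)\qquad(z\in N,\ \theta\in\mathbb R). \tag{7}$$

**Step 4. Radii, from the outside in.** Older fibers are shrunk first, while the next fiber is still intact. Put $\rho_0=s_*$. For $i=1,\dots,p-1$ choose successively $\sigma_i<\rho_{i-1}$; the function $u_i$ of Lemma 7.1 for $Y_i,Q_i$ with $u_i=0$ for $|z-b|\ge\sigma_i$; and $\rho_i<\sigma_i$ with $Y_i^{u_i}(z)\subset\operatorname{int}Q_i$ for $|z-b|=\rho_i$. This is possible since $u_i\to-\infty$ at $b$, $Y_i$ is bounded on $N$ and $c_i\in\operatorname{int}Q_i$. Then choose $r_1<\rho_{p-1}$, put $\sigma_p=r_1/e$, take $u_p$ with $u_p=0$ for $|z-b|\ge\sigma_p$, and choose $\rho_p<\sigma_p$ with $Y_p^{u_p}(z)\subset\operatorname{int}Q_p$ on $|z-b|=\rho_p$. Put $r_2=\rho_p/e$, $t_k=\log r_k$. Then $t_1-t_2=2+\log(\sigma_p/\rho_p)\ge2$, and $s=1$ for $\rho_p\le|z-b|\le\sigma_p$. Thus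
$$s_*>\sigma_1>\rho_1>\dots>\sigma_{p-1}>\rho_{p-1}>r_1>\sigma_p>\rho_p>r_2. \tag{8}$$

**Step 5. The new data.** Apply Lemma 6.1 at $b$ with $f=F_n$ (smooth on $U_n\supset N$), this $\varepsilon$ and $t_1,t_2$. It yields the new piece $Y_{n+1}=:Y_{p+1}$ (local label) over $G_{n+1}=\{r_2\le|z-b|\le r_1\}$.

* $F_{n+1}=F_n+\varepsilon s^2e^{ih}$ on $G_{n+1}$, $F_{n+1}=F_n$ on the rest of $K_0$. This is continuous.
* $K_{n+1}=K_n\setminus D(b,r_2)$.
* For $1\le i\le p$ replace $G_{j_i}$ by $G_{j_i}\setminus D(b,\rho_i)$, and $Y_i$ by $Y_i^{u_i}$ where $|z-b|<\sigma_i$. Since $u_i$ is smooth off $b$ and vanishes for $|z-b|\ge\sigma_i$, the new $a_i,\lambda_i$ are continuous on the new set and smooth with $\lambda_i\ne0$ on its interior. The other pieces do not meet $N$ and are left unchanged. All new $G_j$ lie in $K_{n+1}$, as $\rho_i>r_2$.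
* $\Sigma_{n+1}$ is $\Sigma_n$ together with the circles about $b$ of radii $\rho_1,\dots,\rho_p,r_1,r_2$.

Then $F_{n+1}$ is smooth on $U_{n+1}$, $U_{n+1}$ is open and dense in $K_{n+1}$, and
$$|F_{n+1}-F_n|\le2^{-n-1}\quad\text{on }K_0. \tag{9}$$

### Verification of the conditions

(I0) holds because the boundaries of the new sets lie in $\Sigma_{n+1}$, and (I4) because nothing changes near $z_0\notin N$. Outside $\overline{D(b,\max(\sigma_1,r_1))}$, a closed disc contained in $D(b,s_*)$, nothing changed. So consider $z\in K_{n+1}$, $|z-b|<s_*$. Then $z\in N\subset U_n$, and the old (I1), (I2) are available.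

**Key observation.** Piece $j_i$ is present only for $|z-b|\ge\rho_i$. If $i<p$, its successor $Y_{i+1}$ is there present and *unscaled*, because $\rho_i>\sigma_{i+1}>\rho_{i+1}$. If $i=p$ and $\rho_p\le|z-b|\le\sigma_p$, the successor $Y_{n+1}$ is on its plateau $R=\varepsilon$. So, by Step 3 and, for $i=p$, by (7),
$$Q_i\subset\operatorname{int}Y_{i+1}(z)\qquad\text{for }\rho_i\le|z-b|\le\sigma_i,\quad1\le i\le p. \tag{10}$$

**(I3).** We go through the zones. Let $w\in Y(z)$ for a piece present at $z$.

1. *Piece $j_i$, $|z-b|=\rho_i$.* Then $w\in Y_i^{u_i}(z)\subset Q_i\subset\operatorname{int}Y_{i+1}(z)$: good.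
2. *Piece $j_i$, $\rho_i<|z-b|\le\sigma_i$.* Interior points of the fiber are good. If $w\in\partial Y_i^{u_i}(z)$, then either $w\in Q_i\subset\operatorname{int}Y_{i+1}(z)$, good; or $w\notin Q_i$, and then by Lemma 7.1 $w$ is not the apex (which lies in $Q_i$) and is strictly pc, with $z$ interior to the new $G_{j_i}$: good.
3. *Piece $j_i$, $|z-b|>\sigma_i$ (unscaled).* Interior points are good. Non-apex boundary points are strictly pc, or $i<p$ and $w\in\operatorname{int}Y_{i+1}(z)$, by the old (I2): good. If $w=a_i(z)$ and $i<p$, then $w\in\operatorname{int}Y_{i+1}(z)$ by the old (I1): good. If $w=a_p(z)$, then $w=F_n(z)$. For $|z-b|\ge r_1$ this equals $F_{n+1}(z)$, which (I3) excludes. For $\sigma_p<|z-b|<r_1$, $F_n(z)\in\operatorname{int}(F_n(z)+Re^{ih}T)=\operatorname{int}Y_{n+1}(z)$, since $R>0$ and $0\in\operatorname{int}T$: good.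
4. *Piece $n+1$.* Over $r_2<|z-b|<r_1$, interior points are good, non-apex boundary points are strictly pc by Lemma 6.1, and the apex is $F_{n+1}(z)$, which is excluded. On the end circles the fiber is $\{F_n(z)\}=\{F_{n+1}(z)\}$.

**(I1).** We list the pieces over $z\in U_{n+1}$, $|z-b|<s_*$. The $j_i$ present are those with $\rho_i<|z-b|$. Since $\rho_1>\dots>\rho_p$ they form a final segment $j_i,\dots,j_p$ of the list, possibly empty. Piece $n+1$ is present if and only if $|z-b|<r_1$. As $r_1>\rho_p$, the whole list is nonempty, and consecutive indices remain consecutive. The apex of $j_i$ lies in the interior of its successor's fiber: in the scaled zone it lies in $Q_i\subset\operatorname{int}Y_{i+1}(z)$ by Lemma 7.1 and (10), and in the unscaled zone see item 3. If $|z-b|>r_1$, the last piece is $j_p$, unscaled, with apex $F_n=F_{n+1}$. If $|z-b|<r_1$, it is $n+1$, with apex $F_{n+1}$.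

**(I2).** This was shown in items 2–4, and in each case the interior used is that of the immediate successor's fiber. For $j_p$ with $|z-b|>\sigma_p$ all non-apex boundary points are strictly pc, since $j_p$ was last before. For $j_p$ in its scaled zone, piece $n+1$ is present because $\sigma_p<r_1$. The step is complete. $\square$

## 9. The limit: proof of Theorem 2.2

**Step 1. The inequality at stage $n$.** Let $X_n=\{(z,F_n(z)):z\in K_n\}$ and $\mathcal Y_n=\bigcup_j\{(z,w):z\in G_j,\ w\in Y_j(z)\}$. Both are compact. By (I3), through each $(z,w)\in\mathcal Y_n\setminus X_n$ there is a nonconstant holomorphic disc in $\mathcal Y_n$ centered there: a vertical disc in $\{z\}\times Y_j(z)$ if $w\in\operatorname{int}Y_j(z)$, and otherwise the disc of Lemma 3.2. So Lemma 3.1 gives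
$$\max_{\mathcal Y_n}|P|\le\max_{X_n}|P|\qquad\text{for }P\text{ holomorphic in a neighborhood of }K_n\times\mathbb C. \tag{11}$$

**Step 2. The limit objects.** Let $K=\bigcap K_n$ and let $F=\lim F_n$, which exists uniformly on $K_0$ by (9). So $F$ is continuous. By (I4), $z_0\in K$ and $|F(z_0)|=1$. If $V_n\subset K_n$, then $V_n$ contains the center of the hole removed at the step $n\to n+1$. So no $V_n$ is contained in $K$. As $\operatorname{int}K\subset\operatorname{int}K_0$, we get $\operatorname{int}K=\emptyset$.

**Step 3. The inequality in the limit.** Let $P=\sum f_i(z)w^i$ with $f_i$ rational with poles off $K$. The finitely many poles lie in $\mathbb C\setminus K=\bigcup_n(\mathbb C\setminus K_n)$, an increasing union. So for some $n_0$, $P$ is holomorphic near $K_n\times\mathbb C$ for all $n\ge n_0$. Since $(z_0,0)\in\mathcal Y_n$ by (I4), (11) gives $z_n\in K_n$ with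
$$|P(z_0,0)|\le|P(z_n,F_n(z_n))|.$$
A subsequence of $(z_n)$ converges to some $z^*$, which lies in $K$ because the $K_n$ are closed and decreasing. Along it $F_n(z_n)\to F(z^*)$ by uniform convergence. Hence $|P(z_0,0)|\le|P(z^*,F(z^*))|\le\max_K|P(z,F(z))|$, which is (2). This proves Theorem 2.2, and Corollary 2.3 follows: the maximal ideal space of an intermediate algebra need not be $K$. $\blacksquare$

## 10. Fat fibers over most of $K$, and examples with interior

The construction leaves piece $0$ untouched outside the discs $N$, and these can be as small as we like.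

**Theorem 10.1.** Given $0<\delta<\operatorname{area}(K_0)$, the construction can be made so that there is a Borel set $K^*\subset K$ with $\operatorname{area}(K_0\setminus K^*)<\delta$ with the following property. For *every* $z\in K^*$ with $1<|z|<e^4$, the fiber of the maximal ideal space $M_A$ over $z$, identified with a subset of $\mathbb C$ via $\varphi\mapsto\varphi(F)$, contains a similarity copy of $T$, hence has nonempty interior. In particular $M_A$, embedded in $\mathbb C^2$ by $\varphi\mapsto(\varphi(z),\varphi(F))$, contains a set of positive $4$-dimensional Lebesgue measure, although $\operatorname{int}K=\emptyset$.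

*Proof.* Let $N_n$ be the disc $N$ of the step $n\to n+1$. Choose the numbers $s_*$ so small that the total area of the $N_n$ is less than $\delta$, and put $K^*=K_0\setminus\bigcup N_n$. It is Borel, and it lies in $K$ because every hole lies in its $N_n$. Over $K^*$ piece $0$ is never modified. So with $R,h$ from stage 0, $(z,w)\in\mathcal Y_n$ for all $n$ whenever $z\in K^*$ and $w\in R(z)e^{ih(z)}T$. Step 3 of Section 9, with $(z,w)$ in place of $(z_0,0)$, gives $|P(z,w)|\le\max_K|P(\cdot,F)|$. By Lemma 2.1 there is exactly one character with values $z$ and $w$ on the coordinate function and on $F$. For $1<|z|<e^4$ we have $R(z)>0$, so the fiber contains a similarity copy of $T$. The set of these $(z,w)$ is Borel, and by Fubini its measure is $\operatorname{area}(T)\int_{K^*}R^2>0$, as $\operatorname{area}(K^*)>0$. $\square$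

**Corollary 10.2.** There are counterexamples with $\operatorname{int}K\ne\emptyset$.

*Proof.* With $K,A,F,\varphi$ as in Corollary 2.3 and its proof, take $K'=K\cup\Delta$ with $\Delta$ a closed disc disjoint from $K$, and
$$A'=\{f\in C(K'):f|_K\in A,\ f|_\Delta\in A(\Delta)\}.$$
This is a closed algebra. A rational function with poles off $K'$ restricts to $R(K)\subset A$ and to $A(\Delta)$, so $R(K')\subset A'$. As $\operatorname{int}K'=\operatorname{int}\Delta$, $A'\subset A(K')$. The character $f\mapsto\varphi(f|_K)$ is not a point evaluation. On the function $z$ it equals $z_0$, so it could only be evaluation at $z_0$. But on the function equal to $F$ on $K$ and $0$ on $\Delta$ it equals $0\ne F(z_0)$. $\square$
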